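\title{The Szeg\H{o} projection of a higher-rank bounded symmetric domain not of tube type is $L^p$-bounded only for $p=2$}

\begin{abstract}
Let $\mathcal D$ be an irreducible bounded symmetric domain of rank greater than one that is not of tube type. We prove that the Szeg\H{o} projection on the Shilov boundary of $\mathcal D$ is bounded on $L^p$, $1<p<\infty$, only for $p=2$. More precisely, there are smooth functions bounded by one whose projections carry a fixed amount of $L^2$ mass on sets of arbitrarily small measure; hence an $L^p\to L^q$ estimate holds exactly when $q\le 2\le p$. For a product of irreducible domains and $p\ne2$, the projection is bounded on $L^p$ exactly when all factors are balls. The proof passes to the Siegel realization, zooms in at boundary points of the frequency cone, and combines a Besicovitch set with theta functions, in the style of Fefferman's ball multiplier theorem.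
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

On the unit circle, the orthogonal projection of $L^2$ onto the boundary values of holomorphic functions in the disc deletes the negative Fourier coefficients. It is defined by Hilbert space geometry alone, and yet it is bounded on $L^p$ for every $1<p<\infty$. We ask what survives of this when the disc is replaced by a bounded symmetric domain and the circle by its Shilov boundary.

A bounded domain in $\mathbb C^n$ is \emph{symmetric} if each of its points is an isolated fixed point of an involutive holomorphic automorphism, and \emph{irreducible} if it is not biholomorphic to a product. We take such a domain $\mathcal D$ in its standard realization: a circular, convex, bounded domain centered at the origin. It is of \emph{tube type} if it is biholomorphic to a tube $V+i\Omega$ over a convex cone $\Omega$ in a real vector space $V$. The rank and an algebraic description of the type are recalled in Section~\ref{sec:siegel}; the domains of rank one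 are the unit balls.

Let $K$ be the stability group of the origin in the automorphism group of $\mathcal D$. It is a compact group of linear maps and contains the rotations $z\mapsto e^{i\vartheta}z$. The \emph{Shilov boundary} $\partial_0\mathcal D$ is the smallest closed subset of $\overline{\mathcal D}$ on which every function continuous on $\overline{\mathcal D}$ and holomorphic in $\mathcal D$ attains its maximum modulus. It is a single $K$-orbit, so it is a compact manifold, and a $K$-invariant measure $\sigma$ on it is finite, unique up to a factor, and given by a smooth positive density. For $p\ge1$ the Hardy space $H^p(\mathcal D)$ consists of the holomorphic functions $f$ on $\mathcal D$ with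
\[
\|f\|_{H^p(\mathcal D)}=\sup_{0<t<1}\Big(\int_{\partial_0\mathcal D}|f(t\xi)|^p\,d\sigma(\xi)\Big)^{1/p}<\infty .
\]
Such an $f$ has boundary values $f(\xi)=\lim_{t\to1}f(t\xi)$, the limit existing in $L^p(\sigma)$. The \emph{Szeg\H{o} kernel} $S_{\mathcal D}$ gives the reproducing formula
\[
f(z)=\int_{\partial_0\mathcal D}S_{\mathcal D}(z,\xi)f(\xi)\,d\sigma(\xi)\qquad(z\in\mathcal D,\ f\in H^2(\mathcal D)).
\]
The boundary values of $H^2(\mathcal D)$ form a closed subspace of $L^2(\sigma)$, and the \emph{Szeg\H{o} projection} $\mathbb S_{\mathcal D}$ is the orthogonal projection onto it; it is given by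
\[
\mathbb S_{\mathcal D}f(\xi)=\lim_{t\to1,\ 0<t<1}\int_{\partial_0\mathcal D}S_{\mathcal D}(t\xi,\xi')f(\xi')\,d\sigma(\xi'),
\]
with the limit in $L^2(\sigma)$. We say that $\mathbb S_{\mathcal D}$ is \emph{bounded on $L^p$} if $\|\mathbb S_{\mathcal D}f\|_p\le C'\|f\|_p$ for some $C'$ and all $f\in L^2\cap L^p(\sigma)$. Two facts are known.
\begin{itemize}
\item[(a)] For the unit ball of $\mathbb C^n$, the Szeg\H{o} projection is bounded on $L^p$ for all $p\in(1,\infty)$.
\item[(b)] For every irreducible bounded symmetric domain of tube type and rank greater than one, in its standard realization, the Szeg\H{o} projection is unbounded on $L^p$ for every $p\in(1,\infty)$, $p\ne2$.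
\end{itemize}
In \cite{problem}, where the objects above are defined for domains of tube type, the general case of domains of rank greater than one that are not of tube type is stated to be open. We use the same definitions for these domains. The problem is to determine, for each of them, the set of $p\in(1,\infty)$ for which $\mathbb S_{\mathcal D}$ is bounded on $L^p$.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $\mathcal D$ be an irreducible bounded symmetric domain of rank greater than one, not of tube type, and let $1<p<\infty$. Then $\mathbb S_{\mathcal D}$ is bounded on $L^p(\partial_0\mathcal D,d\sigma)$ if and only if $p=2$.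
\end{theorem}

So the set in question is $\{2\}$ for every such $\mathcal D$. This follows from a concentration statement, part (1) of the next theorem. Recall that a Young function is a convex nondecreasing function $\Psi$ on $[0,\infty)$ with $\Psi(0)=0$, not identically zero, and that $\|u\|_{L^\Psi}=\inf\{a>0:\int\Psi(|u|/a)\,d\sigma\le1\}$.

\begin{theorem}\label{thm:sharp}
Let $\mathcal D$ be as in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(1)] There are $c,C>0$ such that for every integer $k\ge1$ there are $f\in C^\infty(\partial_0\mathcal D)$ with $|f|\le1$ and a measurable set $E\subset\partial_0\mathcal D$ with $\sigma(E)\le C/k$ and $\int_E|\mathbb S_{\mathcal D}f|^2\,d\sigma\ge c$.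
\item[(2)] For $1\le p,q\le\infty$, an estimate $\|\mathbb S_{\mathcal D}f\|_q\le C'\|f\|_p$ for $f\in C^\infty(\partial_0\mathcal D)$ holds if and only if $q\le2\le p$.
\item[(3)] If $\Psi$ is a Young function with $\Psi(t)/t^2\to\infty$ as $t\to\infty$, there is no estimate $\|\mathbb S_{\mathcal D}f\|_{L^\Psi}\le C'\|f\|_\infty$ on $C^\infty(\partial_0\mathcal D)$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:product}
Let $\mathcal D=\mathcal D_1\times\dots\times\mathcal D_m$ with each $\mathcal D_i$ irreducible in its standard realization, and let $p\in(1,\infty)$, $p\ne2$. Then $\mathbb S_{\mathcal D}$ is bounded on $L^p$ if and only if all $\mathcal D_i$ have rank one, that is, are balls.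
\end{theorem}

Theorem~\ref{thm:product} uses the known facts (a) and (b); Theorems~\ref{thm:main} and~\ref{thm:sharp} do not.

\subsection{The operator behind the problem, and a tempting guess}\label{sec:guess}

Matrix balls show the structure without any general theory. For $r\ge1$ and $b\ge0$ let $\mathcal D_{r,b}$ be the set of complex $r\times(r+b)$ matrices $w$ with $I-ww^*>0$. It has rank $r$, its Shilov boundary is $\{ww^*=I\}$, it is a ball when $r=1$, and it is of tube type exactly when $b=0$. For an $r\times r$ matrix $z$ and an $r\times b$ matrix $\zeta$ put $\gamma(z,\zeta)=\big((z-i)(z+i)^{-1},\,2(z+i)^{-1}\zeta\big)$. From $(z+i)(z^*-i)-(z-i)(z^*+i)=4\operatorname{Im}z$ we get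
\[
I-\gamma(z,\zeta)\gamma(z,\zeta)^*=4\,(z+i)^{-1}\big(\operatorname{Im}z-\zeta\zeta^*\big)\big((z+i)^{-1}\big)^* .
\]
Thus $\gamma$ carries the Siegel domain $\{\operatorname{Im}z-\zeta\zeta^*>0\}$ to $\mathcal D_{r,b}$ and the surface $z=x+i\zeta\zeta^*$, $x$ Hermitian, into the Shilov boundary. For Hermitian $\lambda>0$ and entire $G$, the holomorphic function $e^{i\operatorname{tr}(\lambda z)}G(\zeta)$ restricts to this surface as $e^{i\operatorname{tr}(\lambda x)}e^{-q_\lambda(\zeta)}G(\zeta)$ with $q_\lambda(\zeta)=\operatorname{tr}(\zeta^*\lambda\zeta)$. This suggests, and Section~\ref{sec:transfer} proves, that in the coordinates $(x,\zeta)$ the Szeg\H{o} projection becomes, up to smooth nonvanishing factors, the following operator $T_N$: take the Fourier transform in $x$, keep only the frequencies $\lambda$ in the cone $\Omega=\{\lambda>0\}$, and at each such frequency apply the orthogonal projection $P_\lambda$ of $L^2(d\zeta)$ onto the functions $e^{-q_\lambda}G$, $G$ entire.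

For $r=1$ the cone is a half-line and its boundary is a point. For $b=0$ there is no $\zeta$, and $T_N$ is the Fourier multiplier $\mathbf 1_\Omega$, whose jump sits on a curved hypersurface when $r\ge2$. When $r\ge2$ and $b\ge1$ both features are present, and it is not evident which one prevails. The integral kernel of $P_\lambda$ is bounded by a constant times $(\det\lambda)^b$ (see \eqref{eq:fock} below). So for fixed $\zeta,\zeta'$ the function $\lambda\mapsto\mathbf 1_\Omega(\lambda)P_\lambda(\zeta,\zeta')$ has no jump: it vanishes to order $b$ on $\partial\Omega$. One may therefore guess that $T_N$ is bounded for $p$ in an interval around $2$ that grows with $b$. Theorem~\ref{thm:main} says that this gain is illusory. As $\lambda$ approaches $\partial\Omega$ the Gaussian in the kernel spreads out along the directions in which $q_\lambda$ degenerates, and $P_\lambda$ keeps norm one up to the boundary of the cone.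

\subsection{Plan of the proof}

Take $r=2$ and restrict the frequency to the slice $\lambda=\left(\begin{smallmatrix}1/\eta&\beta\\ \beta&\tau\end{smallmatrix}\right)$ with $\beta,\tau$ real and $\eta>0$ a small parameter. The cone cuts the slice in the region $\tau>\eta\beta^2$ above a parabola, and, if $v,\omega\in\mathbb C^b$ are the rows of $\zeta$, then $q_\lambda=\eta^{-1}|v|^2+2\beta\operatorname{Re}\langle v,\omega\rangle+\tau|\omega|^2$. This is the \emph{model operator} $T_\eta$; it turns out to sit inside $T_N$ for every domain of rank at least two. Section~\ref{sec:plane} treats $b=0$ by hand. Section~\ref{sec:model} treats $b\ge1$ and is the core of the paper. Section~\ref{sec:siegel} constructs $T_N$ for a general domain, Section~\ref{sec:toN} carries the counterexample from $T_\eta$ to $T_N$, Section~\ref{sec:transfer} carries it from $T_N$ to $\mathbb S_{\mathcal D}$, and Section~\ref{sec:proofs} proves the theorems.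

\medskip\noindent\textbf{Conventions.} Hermitian products $\langle\cdot,\cdot\rangle$ are linear in the first slot. Lebesgue measure of a set $E$ is $|E|$. The letters $c,C>0$ denote constants that depend only on $\mathcal D$ and on choices made once and for all, never on the parameters $k,\eta,M,\rho$. The Fourier transform on $\mathbb R$ is $\hat A(\beta)=\int A(y)e^{-i\beta y}\,dy$.

\section{The planar case: a parabola and a Besicovitch set}\label{sec:plane}

For $0<\eta\le1$ let $T_\eta$ be the Fourier multiplier operator on $L^2(\mathbb R^2)$, $\mathbb R^2\ni(y,t)$, with symbol $\mathbf 1_{\tau>\eta\beta^2}$, where $(\beta,\tau)$ is dual to $(y,t)$. Near a point of the parabola, and for small $\eta$, the symbol looks like the indicator of a half-plane, and the multiplier of a half-plane acts along the lines normal to its edge. It moves a fixed share of the mass of a function on a thin strip in that direction to a translate of the strip along itself. Different points of the parabola give different directions. If many strips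 are disjoint while their translates overlap heavily, a bounded function is sent to one that concentrates on a small set.

\subsection{Strips that are disjoint at late times and compressed at early times}

Fix $k\ge1$ and put $t_i=(i-1)/k$ for $1\le i\le k+1$. Let $I_k$ be the set of the $2^k$ numbers $s=\sum_{i=1}^kd_i2^{-i}$ with digits $d_i\in\{0,1\}$. For $s\in I_k$ put
\[
a_s=-\sum_{i=1}^kd_i2^{-i}t_i,\qquad y_s(t)=a_s+st=\sum_{i=1}^kd_i2^{-i}(t-t_i),\qquad J_s(t)=\big(y_s(t),\,y_s(t)+2^{-k}\big).
\]
The $i$-th digit contributes nothing at time $t_i$, so two lines $y=y_s(t)$ whose slopes differ only in that digit cross at $t=t_i$; see Figure~\ref{fig:strips}. For $0\le t\le3$ we have $J_s(t)\subset(-1,4)$. Let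
\[
E_k=\Big\{(y,t):0\le t\le1,\ y\in\bigcup_{s\in I_k}J_s(t)\Big\}.
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=3,yscale=1.6]
\foreach \p/\q in {0/0, 0.125/-0.0833, 0.25/-0.0833, 0.375/-0.1667, 0.5/0, 0.625/-0.0833, 0.75/-0.0833, 0.875/-0.1667} {
  \fill[black,opacity=0.25] (0,{\q}) -- (1,{\q+\p}) -- (1,{\q+\p+0.125}) -- (0,{\q+0.125}) -- cycle;
  \fill[black,opacity=0.25] (2,{\q+2*\p}) -- (3,{\q+3*\p}) -- (3,{\q+3*\p+0.125}) -- (2,{\q+2*\p+0.125}) -- cycle;
  \draw[gray,very thin] (1,{\q+\p+0.0625}) -- (2,{\q+2*\p+0.0625});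
}
\draw[->] (-0.1,-0.35) -- (3.2,-0.35) node[right] {$t$};
\draw[->] (-0.1,-0.35) -- (-0.1,2.7) node[above] {$y$};
\foreach \x in {0,1,2,3} \draw (\x,-0.32) -- (\x,-0.38) node[below] {$\x$};
\end{tikzpicture}
\caption{The eight strips $\{(y,t):y\in J_s(t)\}$ of width $1/8$ and slopes $s=0,\frac18,\dots,\frac78$ for $k=3$. They are pairwise disjoint over $2\le t\le3$ and overlap over $0\le t\le1$, where their union is the set $E_k$. Darker shading marks overlaps.}
\label{fig:strips}
\end{figure}

\begin{lemma}\label{lem:besicovitch}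
For $t\ge2$ the intervals $J_s(t)$, $s\in I_k$, are pairwise disjoint, and $|E_k|\le4/k$.
\end{lemma}

\begin{proof}
Let $s>s'$ have their first differing digit at place $i$. Since $t-t_l$ is positive and decreases in $l$,
\[
y_s(t)-y_{s'}(t)\ge2^{-i}(t-t_i)-\sum_{l=i+1}^k2^{-l}(t-t_l)\ge(t-t_i)\Big(2^{-i}-\sum_{l=i+1}^k2^{-l}\Big)=(t-t_i)2^{-k}\ge2^{-k}.
\]
Now let $t\in[t_m,t_{m+1}]$, $1\le m\le k$, and fix $d_1,\dots,d_m$. For $i=m+l>m$ we have $0\le t_i-t\le l/k$, so as the remaining digits vary, $y_s(t)$ stays in an interval of length at most $\sum_{l\ge1}2^{-m-l}\,l/k=2^{1-m}/k$. There are $2^m$ choices of $d_1,\dots,d_m$, hence $|\bigcup_sJ_s(t)|\le2^m(2^{1-m}/k+2^{-k})=2/k+2^{m-k}$. Integrating over the $k$ intervals of length $1/k$ gives $|E_k|\le2/k+\frac1k\sum_{m=1}^k2^{m-k}\le4/k$.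
\end{proof}

We fix smooth cutoffs with values in $[0,1]$: a nonzero $B\in C_c^\infty((2,3))$, independent of $k$, and $A_s\in C_c^\infty((a_s,a_s+2^{-k}))$ with $\int A_s^2\ge2^{-k-1}$. Note that $A_s(y-st)\ne0$ forces $y\in J_s(t)$. To add the contributions of different strips without controlling their interference we use signs. If $u_1,\dots,u_L$ are vectors in a Hilbert space, the cross terms of $\|\sum\pm u_i\|^2$ cancel in the average over all choices of signs, so
\begin{equation}\label{eq:signs}
\Big\|\sum_i\pm u_i\Big\|^2\ge\sum_i\|u_i\|^2\quad\text{for some choice of signs.}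
\end{equation}

\subsection{The multiplier of the parabola}

\begin{proposition}\label{prop:plane}
There is $c>0$ such that for each $k$ there are $\eta\in(0,1]$ and $f\in C_c^\infty((-1,4)\times(2,3))$ with $|f|\le1$ and $\int_{E_k}|T_\eta f|^2\ge c$.
\end{proposition}

\begin{proof}
Put $\beta_s=-s/2$. The point $\eta^{-1}(\beta_s,\beta_s^2)$ lies on the parabola $\tau=\eta\beta^2$, and the normal there is $(s,1)$, the direction of the $s$-th strip. Measure frequencies from this point:
\begin{equation}\label{eq:shift}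
\beta=\beta_s/\eta+\beta',\qquad\tau=\beta_s^2/\eta+\tau',\qquad\mu=\tau'-2\beta_s\beta'=\tau'+s\beta'.
\end{equation}
Expanding the square gives $\tau-\eta\beta^2=\mu-\eta\beta'^2$. The substitution $\bar y=y+c-st$ gives, for $c\in\mathbb R$ and $\varphi\in L^2(\mathbb R)$,
\begin{equation}\label{eq:stripft}
\iint e^{-i(\beta'y+\tau't)}A_s(y+c-st)\varphi(t)\,dy\,dt=e^{i\beta'c}\,\hat A_s(\beta')\,\hat\varphi(\mu).
\end{equation}
Let $H_+$ be the multiplier $\mathbf 1_{\mu>0}$ on $L^2(\mathbb R)$, and put
\[
f_{s,\eta}=e^{i(\beta_sy+\beta_s^2t)/\eta}A_s(y-st)B(t),\qquad u_{s,\eta}=e^{i(\beta_sy+\beta_s^2t)/\eta}A_s(y-st)\,(H_+B)(t).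
\]
By \eqref{eq:stripft} with $c=0$, Plancherel's theorem, and the fact that $(\beta,\tau)\mapsto(\beta',\mu)$ preserves measure,
\[
\|T_\eta f_{s,\eta}-u_{s,\eta}\|_2^2=(2\pi)^{-2}\iint_{0<\mu\le\eta\beta'^2}|\hat A_s(\beta')|^2|\hat B(\mu)|^2\,d\beta'\,d\mu\longrightarrow0\qquad(\eta\to0).
\]
For $0\le t\le1$,
\[
H_+B(t)=\lim_{\varepsilon\to0}\frac1{2\pi}\int B(t')\int_0^\infty e^{-\mu(\varepsilon+i(t'-t))}\,d\mu\,dt'=\frac1{2\pi i}\int\frac{B(t')}{t'-t}\,dt',
\]
and $1<t'-t<3$ on the support of $B$, so $|H_+B(t)|\ge c_0:=\frac1{6\pi}\int B$. For $0\le t\le1$ the function $u_{s,\eta}$ vanishes off $E_k$, hence $\int_{E_k}|u_{s,\eta}|^2\ge2^{-k-1}c_0^2$. Summing over the $2^k$ values of $s$, we find $\eta$ with $\sum_s\int_{E_k}|T_\eta f_{s,\eta}|^2\ge c_0^2/4$. By \eqref{eq:signs} in $L^2(E_k)$, some $f=\sum_s\pm f_{s,\eta}$ has $\int_{E_k}|T_\eta f|^2\ge c_0^2/4$, and $|f|\le1$ because the sets $\{f_{s,\eta}\ne0\}$ are disjoint by Lemma~\ref{lem:besicovitch}.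
\end{proof}

The symbol of $T_\eta$ is that of $T_1$ composed with $(\beta,\tau)\mapsto(\sqrt\eta\,\beta,\tau)$, so all $T_\eta$ have the same norm $C'$ on $L^p$. If $p>2$ and $C'<\infty$, H\"older's inequality gives $c\le|E_k|^{1-2/p}\|T_\eta f\|_p^2\le(4/k)^{1-2/p}\,C'^2\,5^{2/p}$ for every $k$, which is false. This is the pattern of the whole proof.

\section{The model operator with Fock fibers}\label{sec:model}

\subsection{Fock projections}

Let $q(\zeta,\zeta')=\langle A\zeta,\zeta'\rangle$ be a positive definite Hermitian form on $\mathbb C^l$; write $q(\zeta)=q(\zeta,\zeta)$ and $\det q=\det A$. The \emph{Fock space} of $q$ is the closed subspace of $L^2(\mathbb C^l)$ formed by the square integrable functions $e^{-q}G$ with $G$ entire. The orthogonal projection $P_q$ onto it has the kernel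
\begin{equation}\label{eq:fock}
P_q(\zeta,\zeta')=\Big(\frac2\pi\Big)^l\det q\;e^{-q(\zeta)-q(\zeta')+2q(\zeta,\zeta')}=\Big(\frac2\pi\Big)^l\det q\;e^{-q(\zeta-\zeta')+2i\operatorname{Im}q(\zeta,\zeta')} .
\end{equation}
For $l=1$, $q=|\zeta|^2$, this follows by summing over the orthogonal basis $e^{-|\zeta|^2}\zeta^j$, whose squared norms are $\pi j!/2^{j+1}$; products give $q=|\zeta|^2$ on $\mathbb C^l$, and the substitution $\zeta\mapsto A^{1/2}\zeta$, of real Jacobian $\det A$, gives the general case. Three properties will be used.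
\begin{itemize}
\item[(F1)] If $q=q_1\oplus q_2$ on $\mathbb C^{l_1}\times\mathbb C^{l_2}$, the kernel factors and $P_q=P_{q_1}\otimes P_{q_2}$.
\item[(F2)] $P_{q/\eta}[h(\cdot/\sqrt\eta)]=(P_qh)(\cdot/\sqrt\eta)$, by the substitution $\zeta'\mapsto\sqrt\eta\,\zeta'$.
\item[(F3)] If $q\to q_0$ with $q_0$ positive definite, then $P_q\to P_{q_0}$ strongly.
\end{itemize}
For (F3), let $h\in C_c(\mathbb C^l)$. For $q$ near $q_0$ we have $|P_q(\zeta,\zeta')h(\zeta')|\le Ce^{-c|\zeta-\zeta'|^2}|h(\zeta')|$, and the kernels converge pointwise. Dominated convergence in $\zeta'$ gives $P_qh\to P_{q_0}h$ pointwise, dominated by the $L^2$ function $Ce^{-c|\cdot|^2}*|h|$, hence in $L^2$. Since $\|P_q\|\le1$ and $C_c$ is dense, (F3) follows.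

\subsection{The model operator and what changes for $b\ge1$}

Let $b\ge1$ and $X=\mathbb R^2\times\mathbb C^b\times\mathbb C^b\ni(y,t,v,\omega)$. For $f\in L^2(X)$ let $f^{\beta,\tau}(v,\omega)$ be the Fourier transform in $(y,t)$. For $0<\eta\le1$ the form
\[
q^\eta_{\beta,\tau}(v,\omega)=\eta^{-1}|v|^2+2\beta\operatorname{Re}\langle v,\omega\rangle+\tau|\omega|^2
\]
is positive definite exactly when $\tau>\eta\beta^2$. Define the orthogonal projection $T_\eta$ on $L^2(X)$ by
\[
(T_\eta f)^{\beta,\tau}=\mathbf 1_{\tau>\eta\beta^2}\,P_{q^\eta_{\beta,\tau}}f^{\beta,\tau}.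
\]

\begin{proposition}\label{prop:model}
There are $c,C_1>0$ such that for each $k$ there are $\eta\in(0,1]$, $f\in C_c^\infty(X)$ with $|f|\le1$, and a measurable set $\mathcal E$, with $\operatorname{supp}f$ and $\mathcal E$ contained in $\mathcal B_0=\{|(y,t)|\le C_1,\ |(v,\omega)|\le C_1\}$, such that $|\mathcal E|\le C_1/k$ and $\int_{\mathcal E}|T_\eta f|^2\ge c$.
\end{proposition}

We zoom in at the same points as before. At the point $\eta^{-1}(\beta_s,\beta_s^2)$ the form is $\eta^{-1}|v+\beta_s\omega|^2$, so the adapted coordinate is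
\[
v_s=v+\beta_s\omega .
\]
The change $(v,\omega)\mapsto(v_s,\omega)$ is complex linear with determinant one. Insert $v=v_s-\beta_s\omega$ and \eqref{eq:shift} into the polarized form. The coefficient of $\langle v_s,\omega'\rangle+\langle\omega,v_s'\rangle$ is $\beta-\beta_s/\eta=\beta'$, and that of $\langle\omega,\omega'\rangle$ is $\beta_s^2/\eta-2\beta_s\beta+\tau=\tau'-2\beta_s\beta'=\mu$. Hence
\begin{equation}\label{eq:form}
q^\eta_{\beta,\tau}\big((v,\omega),(v',\omega')\big)=\eta^{-1}\langle v_s,v_s'\rangle+\beta'\big(\langle v_s,\omega'\rangle+\langle\omega,v_s'\rangle\big)+\mu\langle\omega,\omega'\rangle,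
\end{equation}
with determinant $(\mu/\eta-\beta'^2)^b$. Without the middle term, the projection would split into the Fock projections for $|v_s|^2/\eta$ and for $\mu|\omega|^2$. Each of the three terms of \eqref{eq:form} calls for a new ingredient.

\emph{The term $\mu|\omega|^2$.} Together with the cutoff $\mathbf 1_{\mu>0}$ it replaces the projection $H_+$ on the line by an operator in $(t,\omega)$, namely the operator $T_N$ of Section~\ref{sec:guess} for $r=1$. We need a lower bound for its action at distance one in $t$; this is Lemma~\ref{lem:lower}.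

\emph{The term $|v_s|^2/\eta$.} This is the serious obstruction. The Fourier transform of a Gaussian gives
\[
\Big(\frac2\pi\Big)^b\int_{\mathbb C^b}e^{-|\xi|^2+2i\operatorname{Im}\langle u,\xi\rangle}\,d\xi=2^be^{-|u|^2},
\]
so by \eqref{eq:fock} and (F2) the kernel of the projection for $|v_s|^2/\eta$ sends the constant $1$ to $2^be^{-|v_s|^2/\eta}$. A function that varies slowly in $v_s$ loses almost all its mass. One could accept this and localize everything to $|v_s|\le\sqrt\eta$. But $\omega$ ranges over a set of size one, and for $s\ne s'$ the sets $|v+\beta_s\omega|\le\sqrt\eta$ and $|v+\beta_{s'}\omega|\le\sqrt\eta$ meet only where $|\omega|\le4\sqrt\eta/|s-s'|$. The outputs of different strips would then be separated in the variable $v$, and the overlap in $E_k$ would be wasted. What is needed is a bounded function on all of $\mathbb C^b$ that the Fock kernel reproduces and whose mean square is positive. A theta function does this.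

\emph{The middle term.} It leaves a phase proportional to $\beta'$ that survives as $\eta\to0$. A phase $e^{i\beta'c}$ is a translation in $y$, and it is absorbed by the shear
\[
\tilde y=y+2\operatorname{Im}\langle\omega,v\rangle=y+2\operatorname{Im}\langle\omega,v_s\rangle .
\]
The two expressions agree because $\beta_s$ is real. It is essential that $\tilde y$ does not depend on $s$: all strips live in one and the same $(\tilde y,t)$-plane.

\subsection{A theta function}

Let $\Lambda=\sqrt\pi\,\mathbb Z[i]^b\subset\mathbb C^b$ and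
\[
\theta(u)=\sum_{\ell\in\Lambda}e^{-|u-\ell|^2+2i\operatorname{Im}\langle u,\ell\rangle}=e^{-|u|^2}\sum_{\ell\in\Lambda}e^{2\langle u,\ell\rangle-|\ell|^2}.
\]

\begin{lemma}\label{lem:theta}
The function $\theta$ is smooth and bounded, $|\theta|^2$ is $\Lambda$-periodic with mean value $\kappa>0$, and
\begin{equation}\label{eq:thetarep}
\Big(\frac2\pi\Big)^b\int_{\mathbb C^b}e^{-|\xi|^2+2i\operatorname{Im}\langle u,\xi\rangle}\,\theta(u+\xi)\,d\xi=\theta(u)\qquad(u\in\mathbb C^b).
\end{equation}
Moreover $\int|\theta(u/\sqrt\eta)|^2\chi(u)\,du\to\kappa\int\chi$ as $\eta\to0$ for every $\chi\in C_c(\mathbb C^b)$.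
\end{lemma}

\begin{proof}
The second series converges locally uniformly to an entire function, so $\theta$ is smooth, and $|\theta(u)|\le\sum_\ell e^{-|u-\ell|^2}$, a continuous periodic function. For $\ell_0,\ell\in\Lambda$ we have $\langle\ell_0,\ell\rangle\in\pi\mathbb Z[i]$, so $e^{2i\operatorname{Im}\langle\ell_0,\ell\rangle}=1$; this is the reason for the factor $\sqrt\pi$. Replacing $\ell$ by $\ell+\ell_0$ in the series for $\theta(u+\ell_0)$ therefore gives $\theta(u+\ell_0)=e^{2i\operatorname{Im}\langle u,\ell_0\rangle}\theta(u)$. Thus $|\theta|^2$ is periodic, and its mean is positive since $\theta(0)=\sum_\ell e^{-|\ell|^2}>1$. Each summand is $e^{-|u|^2}$ times an entire function and has modulus $e^{-|u-\ell|^2}$, so it lies in the Fock space of $|u|^2$ and is reproduced by \eqref{eq:fock}; with $u'=u+\xi$ and $\operatorname{Im}\langle u,u+\xi\rangle=\operatorname{Im}\langle u,\xi\rangle$ this is \eqref{eq:thetarep} for the summand. The sum and the integral converge absolutely together, which gives \eqref{eq:thetarep}.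 For the last claim, cut $\mathbb C^b$ into the cells of $\sqrt\eta\,\Lambda$: on each cell $|\theta(\cdot/\sqrt\eta)|^2$ has mean $\kappa$, and the oscillation of $\chi$ on the cells tends to zero uniformly.
\end{proof}

\subsection{The rank-one projection at distance one}

For $\mu>0$ let $P_\mu$ be the Fock projection for $\mu|\omega|^2$ on $\mathbb C^b$. Let $H_+$ now denote the projection on $L^2(\mathbb R\times\mathbb C^b)$ given by $(H_+\varphi)^\mu=\mathbf 1_{\mu>0}P_\mu\varphi^\mu$, with the Fourier transform in $t$. In the planar case the kernel $1/i(t'-t)$ had a constant argument. Here the argument varies with $\omega,\omega'$, and we keep it in a sector by keeping $\omega,\omega'$ small. Fix $\varepsilon_0\in(0,\frac12]$ with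
\[
(b+1)\arctan\frac{5\varepsilon_0^2}{1-2\varepsilon_0^2}\le\frac\pi3 ,
\]
and fix nonzero functions $\chi_1\in C_c^\infty(\{|u|<1\})$ and $\chi_2\in C_c^\infty(\{|\omega|<\varepsilon_0\})$ on $\mathbb C^b$ with values in $[0,1]$.

\begin{lemma}\label{lem:lower}
There is $c_*>0$ with $|H_+(B\chi_2)(t,\omega)|\ge c_*$ for almost all $(t,\omega)$ with $0\le t\le1$, $|\omega|\le\varepsilon_0$.
\end{lemma}

\begin{proof}
Let $H_+^\varepsilon$ be defined like $H_+$ with the extra factor $e^{-\varepsilon\mu}$; by Plancherel, $H_+^\varepsilon\varphi\to H_+\varphi$ in $L^2$ as $\varepsilon\to0$. For $\varphi\in C_c^\infty$, formula \eqref{eq:fock}, Fubini's theorem and $\int_0^\infty\mu^be^{-\mu W}d\mu=b!\,W^{-b-1}$ give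
\[
H_+^\varepsilon\varphi(t,\omega)=C_b\iint W^{-b-1}\varphi(t',\omega')\,dt'\,d\omega',\qquad C_b=\frac{b!}{2\pi}\Big(\frac2\pi\Big)^b,
\]
\[
W=\varepsilon+|\omega-\omega'|^2-2i\operatorname{Im}\langle\omega,\omega'\rangle+i(t'-t).
\]
Let $0\le t\le1$, $|\omega|\le\varepsilon_0$, $(t',\omega')\in\operatorname{supp}B\chi_2$ and $0<\varepsilon\le\varepsilon_0^2$. Then $0<\operatorname{Re}W\le5\varepsilon_0^2$ and $1-2\varepsilon_0^2\le\operatorname{Im}W\le3+2\varepsilon_0^2$, so $|W|\le3+7\varepsilon_0^2<5$ and $(b+1)|\arg(W/i)|\le\pi/3$. Hence $\operatorname{Re}\big((W/i)^{-b-1}\big)\ge\frac12\,5^{-b-1}$, and since $B\chi_2\ge0$,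
\[
|H_+^\varepsilon(B\chi_2)(t,\omega)|\ge c_*:=\tfrac12\,C_b\,5^{-b-1}\iint B\chi_2>0 .
\]
Along a sequence $\varepsilon\to0$ the convergence holds almost everywhere, which gives the claim.
\end{proof}

\subsection{The zoom}

For $s\in I_k$ and $0<\eta\le1$ define on $X$
\begin{align*}
f_{s,\eta}&=e^{i(\beta_sy+\beta_s^2t)/\eta}\,A_s(\tilde y-st)\,\theta(v_s/\sqrt\eta)\,\chi_1(v_s)\,B(t)\chi_2(\omega),\\
u_{s,\eta}&=e^{i(\beta_sy+\beta_s^2t)/\eta}\,A_s(\tilde y-st)\,\theta(v_s/\sqrt\eta)\,\chi_1(v_s)\,H_+(B\chi_2)(t,\omega).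
\end{align*}

\begin{lemma}\label{lem:zoom}
For each $s\in I_k$, $\|T_\eta f_{s,\eta}-u_{s,\eta}\|_{L^2(X)}\to0$ as $\eta\to0$.
\end{lemma}

\begin{proof}
Use the frequencies \eqref{eq:shift} and the coordinates $(v_s,\omega)$, and put $u=v_s/\sqrt\eta$. By \eqref{eq:stripft} with $c=2\operatorname{Im}\langle\omega,v_s\rangle$,
\begin{align*}
f_{s,\eta}^{\beta,\tau}&=\hat A_s(\beta')\hat B(\mu)\;e^{2i\beta'\operatorname{Im}\langle\omega,v_s\rangle}\,\theta(u)\chi_1(v_s)\,\chi_2(\omega),\\
u_{s,\eta}^{\beta,\tau}&=\hat A_s(\beta')\hat B(\mu)\;e^{2i\beta'\operatorname{Im}\langle\omega,v_s\rangle}\,\theta(u)\chi_1(v_s)\,\mathbf 1_{\mu>0}\,P_\mu\chi_2(\omega).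
\end{align*}
So $\|T_\eta f_{s,\eta}-u_{s,\eta}\|_2^2=(2\pi)^{-2}\iint|\hat A_s(\beta')|^2|\hat B(\mu)|^2\,\mathcal R_\eta(\beta',\mu)\,d\beta'\,d\mu$, where
\[
\mathcal R_\eta=\big\|\mathbf 1_{\mu>\eta\beta'^2}\,\mathcal A_\eta-\mathbf 1_{\mu>0}\,\theta(u)\chi_1\,P_\mu\chi_2\big\|^2_{L^2(dv_s\,d\omega)},
\]
\[
\mathcal A_\eta=e^{-2i\beta'\operatorname{Im}\langle\omega,v_s\rangle}\,P_{q^\eta_{\beta,\tau}}\big[e^{2i\beta'\operatorname{Im}\langle\omega,v_s\rangle}\theta(u)\chi_1\chi_2\big].
\]
Projections have norm at most one, so $\mathcal R_\eta\le4\|\theta\|_\infty^2\|\chi_1\|_2^2\|\chi_2\|_2^2$; also $\mathcal R_\eta=0$ for $\mu\le0$. By dominated convergence it suffices to fix $\beta'$ and $\mu>0$ and to show $\mathcal R_\eta\to0$. We take $4\eta\beta'^2\le\mu$, so that both indicators equal one.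

Write $\mathcal A_\eta$ as an integral over $(v_s',\omega')$ by \eqref{eq:fock} and \eqref{eq:form}, and substitute $v_s'=v_s+\sqrt\eta\,\xi$. The Jacobian $\eta^b$ turns the determinant into $(\mu-\eta\beta'^2)^b$. The real part of the exponent is
\[
-|\xi|^2+2\sqrt\eta\,\beta'\operatorname{Re}\langle\xi,\omega-\omega'\rangle-\mu|\omega-\omega'|^2 .
\]
The imaginary part is $2\operatorname{Im}\langle u,\xi\rangle+2\mu\operatorname{Im}\langle\omega,\omega'\rangle+2\beta'\Theta$, where $\Theta$ collects two terms from the middle of \eqref{eq:form} and two from the shear: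
\[
\Theta=\operatorname{Im}\langle v_s,\omega'\rangle+\operatorname{Im}\langle\omega,v_s'\rangle+\operatorname{Im}\langle\omega',v_s'\rangle-\operatorname{Im}\langle\omega,v_s\rangle=\operatorname{Im}\langle\omega+\omega',v_s'-v_s\rangle=\sqrt\eta\operatorname{Im}\langle\omega+\omega',\xi\rangle ,
\]
since $\operatorname{Im}\langle v_s,\omega'\rangle=-\operatorname{Im}\langle\omega',v_s\rangle$. Without the shear only the first two terms would be present, with the nonzero limit $\operatorname{Im}\langle\omega-\omega',v_s\rangle$. In the comparison term write $\theta(u)$ by \eqref{eq:thetarep} and $P_\mu\chi_2$ by \eqref{eq:fock}. The difference $\mathcal A_\eta-\theta(u)\chi_1P_\mu\chi_2$ at $(v_s,\omega)$ equals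
\[
\Big(\frac2\pi\Big)^{2b}\iint e^{-|\xi|^2+2i\operatorname{Im}\langle u,\xi\rangle}\,\theta(u+\xi)\;e^{-\mu|\omega-\omega'|^2+2i\mu\operatorname{Im}\langle\omega,\omega'\rangle}\,\chi_2(\omega')\,[\,\cdots]\,d\xi\,d\omega',
\]
\[
[\,\cdots]=(\mu-\eta\beta'^2)^b\,e^{2\sqrt\eta\,\beta'(\operatorname{Re}\langle\xi,\omega-\omega'\rangle+i\operatorname{Im}\langle\omega+\omega',\xi\rangle)}\,\chi_1(v_s+\sqrt\eta\,\xi)-\mu^b\chi_1(v_s).
\]
The rapidly varying quantity $u$ enters only through factors of modulus at most $\|\theta\|_\infty$, and $[\,\cdots]\to0$ pointwise. From $4\eta\beta'^2\le\mu$ we get $2\sqrt\eta\,|\beta'|\,|\xi|\,|\omega-\omega'|\le\sqrt\mu\,|\xi|\,|\omega-\omega'|\le\frac12|\xi|^2+\frac12\mu|\omega-\omega'|^2$, and both terms of $[\,\cdots]$ vanish unless $|v_s|\le1+|\xi|$. So the integrand is at most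
\[
2\mu^b\|\theta\|_\infty\;e^{-|\xi|^2/2}\,\mathbf 1_{|\xi|\ge|v_s|-1}\;e^{-\mu|\omega-\omega'|^2/2}\,\mathbf 1_{|\omega'|\le\varepsilon_0},
\]
which does not depend on $\eta$ and whose integral over $(\xi,\omega')$ has Gaussian decay in $v_s$ and in $\omega$. Dominated convergence in $(\xi,\omega')$ gives pointwise convergence to zero, and dominated convergence in $(v_s,\omega)$ gives $\mathcal R_\eta\to0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:model}]
Let $\mathcal E=\{(y,t,v,\omega):(\tilde y,t)\in E_k,\ |\omega|\le\varepsilon_0,\ |v|\le2\}$. For fixed $(v,\omega)$ the slice of $\mathcal E$ is a translate of $E_k$ or empty, so $|\mathcal E|\le C/k$ by Lemma~\ref{lem:besicovitch}. Consider the region $0\le t\le1$, $|\omega|\le\varepsilon_0$, which contains $\mathcal E$. If $u_{s,\eta}\ne0$ at a point of it, then $\tilde y\in J_s(t)$ and $|v|\le|v_s|+\frac12|\omega|\le2$, so the point lies in $\mathcal E$. For fixed $(t,\omega)$ the map $(y,v)\mapsto(\tilde y-st,v_s)$ preserves measure. Hence, by Lemmas~\ref{lem:lower}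 and~\ref{lem:theta},
\[
\int_{\mathcal E}|u_{s,\eta}|^2=\int A_s^2\cdot\int|\theta(u/\sqrt\eta)|^2\chi_1(u)^2du\cdot\int_0^1\!\!\int_{|\omega|\le\varepsilon_0}|H_+(B\chi_2)|^2 ,
\qquad\liminf_{\eta\to0}\int_{\mathcal E}|u_{s,\eta}|^2\ge c_12^{-k},
\]
with $c_1=\frac12\kappa\,\|\chi_1\|_2^2\,c_*^2\,|\{|\omega|\le\varepsilon_0\}|$. By Lemma~\ref{lem:zoom}, applied to the $2^k$ values of $s$, there is $\eta\in(0,1]$ with $\sum_s\int_{\mathcal E}|T_\eta f_{s,\eta}|^2\ge c_1/2$, and by \eqref{eq:signs} in $L^2(\mathcal E)$ some $f=\sum_s\pm f_{s,\eta}$ has $\int_{\mathcal E}|T_\eta f|^2\ge c_1/2$. Where $f_{s,\eta}\ne0$ we have $2<t<3$ and $\tilde y\in J_s(t)$. Since $\tilde y$ does not depend on $s$, these sets are disjoint by Lemma~\ref{lem:besicovitch}, and $|f|\le\|\theta\|_\infty$. On $\mathcal E$ and on $\operatorname{supp}f$ we have $|\omega|\le\frac12$, $|v|\le2$, $0\le t\le3$ and $|y|\le|\tilde y|+2\le6$. Divide $f$ by $\|\theta\|_\infty$.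
\end{proof}

\section{The Siegel realization}\label{sec:siegel}

From now on $\mathcal D\subset\mathbb C^n$ is as in Theorem~\ref{thm:main}. We construct the objects of Section~\ref{sec:guess} for $\mathcal D$. The language of Jordan triples does this uniformly; the reader may keep $\mathcal D_{r,b}$ in mind throughout.

\subsection{The triple product and the representation $\phi$}

We recall from \cite{Loos} that $\mathbb C^n$ carries a triple product $\{xyz\}=D(x,y)z$, bilinear and symmetric in $x,z$ and conjugate linear in $y$, with the Jordan identity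
\begin{equation}\label{eq:jordan}
\{xy\{uvw\}\}=\{\{xyu\}vw\}-\{u\{yxv\}w\}+\{uv\{xyw\}\}.
\end{equation}
The form $\operatorname{tr}D(x,y)$ is positive definite; let $\langle x,y\rangle$ be a fixed positive multiple of it. Then $D(x,y)^*=D(y,x)$. A \emph{tripotent} is an element $c$ with $\{ccc\}=c$. The operator $D(c,c)$ has eigenvalues in $\{0,\frac12,1\}$, its eigenspaces obey the Peirce rule $\{E_iE_jE_l\}\subset E_{i-j+l}$ (with $E_j=0$ for other $j$), and $c$ is \emph{maximal} if $E_0=0$. Every $z$ has the form $\sum_{j=1}^rs_je_j$ with mutually orthogonal primitive tripotents $e_j$ and $s_1\ge\dots\ge s_r\ge0$; the number $r$ is the \emph{rank}, and $\mathcal D=\{s_1<1\}$.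

Fix a maximal tripotent $e$ and put $Z=E_{1/2}$. Then $E_1$ is a complex Jordan algebra with product $z\circ w=\{zew\}$, unit $e$ and conjugate linear involution $z^*=\{eze\}$. Its real form $V=\{z=z^*\}$ is a simple Euclidean Jordan algebra of rank $r$, and $\mathbb C^n=V_{\mathbb C}\oplus Z$. The domain is of tube type exactly when $Z=0$; in our case $Z\ne0$. The restriction $(\cdot|\cdot)$ of $\langle\cdot,\cdot\rangle$ to $V$ is an inner product with $(x\circ y|z)=(y|x\circ z)$; we extend it complex bilinearly to $V_{\mathbb C}$. Put $n_1=\dim V$.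

We use the following facts on $V$ \cite{FKbook}. A \emph{Jordan frame} is a family $c_1,\dots,c_r$ of nonzero idempotents with $c_i\circ c_j=0$ for $i\ne j$ and $\sum c_i=e$. Every $\lambda\in V$ is $\sum\lambda_ic_i$ for some frame and real $\lambda_i$, its eigenvalues. The determinant $\Delta(\lambda)=\prod\lambda_i$ is a homogeneous polynomial of degree $r$; an element $w\in V_{\mathbb C}$ is invertible if and only if $\Delta(w)\ne0$, and then $w^{-1}$ is a polynomial in $w$. The set $\Omega$ of elements with positive eigenvalues is an open convex cone, self-dual for $(\cdot|\cdot)$. For $y\in\Omega$ the quadratic representation $U_y x=2y\circ(y\circ x)-y^2\circ x$ is symmetric, maps $\Omega$ onto itself, and satisfies $U_ye=y^2$, $U_y^{-1}=U_{y^{-1}}$, $\det U_y=\Delta(y)^{2n_1/r}$ and $\Delta(U_yx)=\Delta(y)^2\Delta(x)$. In particular $\Delta\ne0$ on $\Omega+iV$: write $y+ix=U_{y^{1/2}}(e+ix')$ and note $\Delta(e+ix')=\prod(1+ix_j')\ne0$. On this convex set we take the branch of $\log\Delta$ that is real on $\Omega$.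

For $z\in V_{\mathbb C}$ and $\zeta,\zeta'\in Z$ put
\[
\phi(z)\zeta=2\{ze\zeta\}\in Z,\qquad\Phi(\zeta,\zeta')=2\{\zeta\zeta'e\}\in V_{\mathbb C}.
\]
For $\mathcal D_{r,b}$ we have $\{xyz\}=\frac12(xy^*z+zy^*x)$, $\langle x,y\rangle=\operatorname{tr}(xy^*)$ and $e=(I,0)$; then $V$ is the space of Hermitian $r\times r$ matrices, $\Delta=\det$, $\phi(z)\zeta=z\zeta$ and $\Phi(\zeta,\zeta')=\zeta\zeta'^*$. The next lemma says that $\phi$ always behaves like matrix multiplication.

\begin{lemma}\label{lem:phi}
For $z,w\in V_{\mathbb C}$, $\lambda\in V$ and $\zeta,\zeta'\in Z$: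
\begin{enumerate}
\item[(i)] $\phi(e)=I$, $\phi(z\circ w)=\frac12(\phi(z)\phi(w)+\phi(w)\phi(z))$, and $\phi(w^{-1})=\phi(w)^{-1}$ for invertible $w$;
\item[(ii)] $\phi(z)^*=\phi(z^*)$;
\item[(iii)] $(\lambda|\Phi(\zeta,\zeta'))=\langle\phi(\lambda)\zeta,\zeta'\rangle$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $\phi(e)=2D(e,e)=I$ on $Z$. By the Peirce rule $\{e\zeta e\}\in E_{3/2}=0$, so \eqref{eq:jordan} gives $\{\zeta e\{zew\}\}=\{\{\zeta ez\}ew\}+\{ze\{\zeta ew\}\}$, that is, $\frac12\phi(z\circ w)\zeta=\frac14\phi(w)\phi(z)\zeta+\frac14\phi(z)\phi(w)\zeta$. By induction $\phi(w^l)=\phi(w)^l$. If $w^{-1}=\pi_0(w)$ with a polynomial $\pi_0$, then $\phi(w)\phi(w^{-1})=\phi(w)\pi_0(\phi(w))=\phi(w\circ\pi_0(w))=I$.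

(ii) Identity \eqref{eq:jordan} for $\{we\{\zeta ee\}\}$ reads $\frac12\{we\zeta\}=\frac12\{we\zeta\}-\{\zeta w^*e\}+\{\zeta ew\}$. So $D(e,w^*)=D(w,e)$ on $Z$, and with $w=z^*$ we get $D(z,e)^*=D(e,z)=D(z^*,e)$ on $Z$.

(iii) $\langle\{\zeta\zeta'e\},\lambda\rangle=\langle D(e,\zeta')\zeta,\lambda\rangle=\langle\zeta,D(\zeta',e)\lambda\rangle=\frac12\langle\zeta,\phi(\lambda)\zeta'\rangle=\frac12\langle\phi(\lambda)\zeta,\zeta'\rangle$, and $\langle u,\lambda\rangle=(\lambda|u)$ for $u\in V_{\mathbb C}$.
\end{proof}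

For $\lambda\in V$ let $q_\lambda(\zeta,\zeta')=\langle\phi(\lambda)\zeta,\zeta'\rangle$, a Hermitian form on $Z$ by (ii). By (iii), $\Phi(\zeta',\zeta)=\Phi(\zeta,\zeta')^*$.

\subsection{A three-dimensional slice of the cone}

Here the hypotheses on $\mathcal D$ enter. Let $c_1,\dots,c_r$ be a Jordan frame. Since $V$ is simple and $r\ge2$, there is $c_{12}\in V$ with
\begin{equation}\label{eq:c12}
c_1\circ c_{12}=c_2\circ c_{12}=\tfrac12c_{12},\qquad c_j\circ c_{12}=0\ (j\ge3),\qquad c_{12}^2=c_1+c_2,
\end{equation}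
and likewise for every pair of indices \cite[Ch.~IV]{FKbook}. For matrices, $c_i$ are the diagonal matrix units and $c_{12}$ has ones in the places $(1,2)$ and $(2,1)$.

\begin{lemma}\label{lem:slice}
Let $b=\dim_{\mathbb C}Z/r$.
\begin{enumerate}
\item[(i)] $b$ is a positive integer, $\det\phi(\lambda)=\Delta(\lambda)^b$ for $\lambda\in V$, the form $q_\lambda$ is positive definite for $\lambda\in\Omega$, and $\Phi(\zeta,\zeta)\in\overline\Omega$.
\item[(ii)] There is a unitary identification $Z=\mathbb C^b\times\mathbb C^b\times\mathbb C^{b(r-2)}\ni(\zeta_1,\zeta_2,\zeta_3)$ such that for $\lambda=\alpha(e-c_2)+\beta c_{12}+\tau c_2$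
\begin{equation}\label{eq:slice}
q_\lambda(\zeta)=\alpha|\zeta_1|^2+2\beta\operatorname{Re}\langle\zeta_1,\zeta_2\rangle+\tau|\zeta_2|^2+\alpha|\zeta_3|^2 .
\end{equation}
\item[(iii)] For $\lambda$ as in (ii) with $\alpha>0$: if $\alpha\tau>\beta^2$ then $\lambda\in\Omega$, and if $\alpha\tau<\beta^2$ then $\lambda\notin\overline\Omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $\phi_i=\phi(c_i)$ and $\phi_{12}=\phi(c_{12})$. By Lemma~\ref{lem:phi} the $\phi_i$ are orthogonal projections with sum $I$, and $\phi_i\phi_j+\phi_j\phi_i=0$ for $i\ne j$. Multiplying by $\phi_i$ on both sides gives $(\phi_j\phi_i)^*(\phi_j\phi_i)=\phi_i\phi_j\phi_i=0$. So $Z$ is the orthogonal sum of the spaces $Z_i=\phi_iZ$. By \eqref{eq:c12}, $\phi_2\phi_{12}+\phi_{12}\phi_2=\phi_{12}$; applied to $\zeta\in Z_1$ this gives $\phi_{12}\zeta=\phi_2\phi_{12}\zeta\in Z_2$, and exchanging the indices shows $\phi_{12}Z_2\subset Z_1$. Since $\phi_{12}$ is selfadjoint with $\phi_{12}^2=\phi_1+\phi_2$, we have $|\phi_{12}\zeta|^2=\langle(\phi_1+\phi_2)\zeta,\zeta\rangle$.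 Thus $\phi_{12}$ vanishes on $Z_j$, $j\ge3$, and restricts to a unitary map $Z_1\to Z_2$ with inverse $\phi_{12}|_{Z_2}$.

(i) The argument applies to every pair of indices and every frame, so $\dim Z_i=b$ always, and $b\ge1$ as $Z\ne0$. If $\lambda=\sum\lambda_ic_i'$ is the spectral decomposition, $\phi(\lambda)=\sum\lambda_i\phi(c_i')$ has the eigenvalues $\lambda_i$, each $b$ times. This gives the determinant and the positivity. Then $(\lambda|\Phi(\zeta,\zeta))=q_\lambda(\zeta)\ge0$ for all $\lambda\in\Omega$, and self-duality gives $\Phi(\zeta,\zeta)\in\overline\Omega$.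

(ii) Choose a unitary $\iota:\mathbb C^b\to Z_1$, use $\phi_{12}\iota$ for $Z_2$ and any unitary coordinates on $Z_3\oplus\dots\oplus Z_r$. Then $\phi_{12}(\zeta_1,\zeta_2,\zeta_3)=(\zeta_2,\zeta_1,0)$, $\phi(c_2)\zeta=(0,\zeta_2,0)$ and $\phi(e-c_2)\zeta=(\zeta_1,0,\zeta_3)$, which gives \eqref{eq:slice}.

(iii) By \eqref{eq:c12} the injective linear map $\left(\begin{smallmatrix}\alpha&\beta\\ \beta&\tau\end{smallmatrix}\right)\mapsto\alpha c_1+\beta c_{12}+\tau c_2$ respects the products on basis elements, so it is a Jordan homomorphism from the real symmetric $2\times2$ matrices, with product $\frac12(xy+yx)$, into $V$. Write the matrix as $\mu_1\pi_1+\mu_2\pi_2$ with orthogonal rank-one projections $\pi_1,\pi_2$, and let $c_1',c_2'$ be their images. Then $c_1',c_2',c_3,\dots,c_r$ is a Jordan frame and $\lambda=\mu_1c_1'+\mu_2c_2'+\alpha\sum_{j\ge3}c_j$. If $\alpha\tau>\beta^2$ the matrix is positive definite and all eigenvalues of $\lambda$ are positive; if $\alpha\tau<\beta^2$ then $\mu_1\mu_2<0$ and $\lambda$ has a negative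 eigenvalue.
\end{proof}

With $\alpha=1/\eta$, parts (ii) and (iii) reproduce the form and the region of the model operator, with an extra decoupled variable $\zeta_3$. Note that $n=n_1+rb$.

\subsection{The Siegel domain and the group $N$}

Real and imaginary parts in $V_{\mathbb C}$ refer to $V+iV$. Let
\[
\mathcal S=\{(z,\zeta)\in V_{\mathbb C}\times Z:\operatorname{Im}z-\Phi(\zeta,\zeta)\in\Omega\},\qquad\Sigma=\{(z,\zeta):\operatorname{Im}z=\Phi(\zeta,\zeta)\}.
\]
We quote two structural facts \cite{KW,Loos}.
\begin{itemize}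
\item[(S1)] For a suitable constant $\kappa_0\ne0$ the Cayley transform
\[
\gamma(z,\zeta)=\big((z-ie)\circ(z+ie)^{-1},\ \kappa_0\,\phi((z+ie)^{-1})\zeta\big)
\]
maps $\mathcal S$ biholomorphically onto $\mathcal D$. (Replacing $\Phi$ by a positive multiple only changes $\kappa_0$.)
\item[(S2)] $\partial_0\mathcal D$ is the set of maximal tripotents. It is a compact submanifold of dimension $n_1+2\dim_{\mathbb C}Z$ on which $K$ acts transitively. Automorphisms of $\mathcal D$ extend holomorphically to neighborhoods of $\overline{\mathcal D}$ and preserve $\partial_0\mathcal D$.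
\end{itemize}
The convex open set $\mathcal U=\{(z,\zeta):\operatorname{Im}z\in-e+\Omega\}$ contains $\overline{\mathcal S}$ by Lemma~\ref{lem:slice}(i). On $\mathcal U$ the element $z+ie\in V+i\Omega$ is invertible, so $\gamma$ is defined and holomorphic. Its first component is $w_1=e-2i(z+ie)^{-1}$, so $z=2i(e-w_1)^{-1}-ie$, and $\zeta=\kappa_0^{-1}\phi(z+ie)w_2$ by Lemma~\ref{lem:phi}(i). Hence $\gamma$ is biholomorphic from $\mathcal U$ onto its image.

For $\mathbf z=(z,\zeta)$ and $\mathbf z'=(z',\zeta')$ polarize the defining function: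
\[
R(\mathbf z,\mathbf z')=\frac1{2i}(z-z'^*)-\Phi(\zeta,\zeta'),\qquad R(\mathbf z,\mathbf z)=\operatorname{Im}z-\Phi(\zeta,\zeta).
\]
Let $N=V\times Z$. An element $\mathbf x_0=(x_0,\zeta_0)$ acts on $V_{\mathbb C}\times Z$ by the affine map
\[
\mathbf x_0\cdot(z,\zeta)=\big(z+x_0+i\Phi(\zeta_0,\zeta_0)+2i\Phi(\zeta,\zeta_0),\ \zeta+\zeta_0\big).
\]
Under this map both $\frac1{2i}(z-z'^*)$ and $\Phi(\zeta,\zeta')$ increase by $\Phi(\zeta_0,\zeta_0)+\Phi(\zeta,\zeta_0)+\Phi(\zeta_0,\zeta')$, so $R(\mathbf x_0\mathbf z,\mathbf x_0\mathbf z')=R(\mathbf z,\mathbf z')$. In particular $\mathcal S$ and $\Sigma$ are preserved. Composing two such maps and using $2i\Phi(\zeta,\zeta_0)=2i\operatorname{Re}\Phi(\zeta,\zeta_0)-2\operatorname{Im}\Phi(\zeta,\zeta_0)$ gives the group law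
\begin{equation}\label{eq:grouplaw}
(x_0,\zeta_0)(x,\zeta)=\big(x_0+x-2\operatorname{Im}\Phi(\zeta,\zeta_0),\ \zeta_0+\zeta\big),\qquad(x,\zeta)^{-1}=(-x,-\zeta).
\end{equation}
Left translations have Jacobian one, so Lebesgue measure $d\mathbf x$ is a Haar measure. We identify $\mathbf x=(x,\zeta)\in N$ with $\mathbf x\cdot0=(x+i\Phi(\zeta,\zeta),\zeta)\in\Sigma$; then $N$ acts on $\Sigma$ by left translation. For $\varepsilon>0$ put $\mathbf x+i\varepsilon e=(x+i\Phi(\zeta,\zeta)+i\varepsilon e,\zeta)\in\mathcal S$. The dilations $\delta_\rho(z,\zeta)=(\rho^2z,\rho\zeta)$ act on $N$ as automorphisms with Jacobian $\rho^{2n_1+2rb}=\rho^{2n}$, and $R(\delta_\rho\mathbf z,\delta_\rho\mathbf z')=\rho^2R(\mathbf z,\mathbf z')$.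

\begin{lemma}\label{lem:chart}
$\gamma|_\Sigma$ is a diffeomorphism of $N$ onto an open subset of $\partial_0\mathcal D$, and the pullback of $d\sigma$ is $w(\mathbf x)\,d\mathbf x$ with $w$ smooth and positive.
\end{lemma}

\begin{proof}
Let $\mathbf x\in N$. The automorphism $\gamma\mathbf x\gamma^{-1}$ of $\mathcal D$ extends as in (S2). It maps $\gamma(i\varepsilon e,0)$ to $\gamma(\mathbf x+i\varepsilon e)$, so by continuity the extension maps $\gamma(0)=(-e,0)$ to $\gamma(\mathbf x)$. As $-e$ is a maximal tripotent, $\gamma(\mathbf x)\in\partial_0\mathcal D$. Thus $\gamma|_\Sigma$ is an injective immersion of $N$ into $\partial_0\mathcal D$, and both manifolds have dimension $n_1+2\dim_{\mathbb C}Z$. The last claim holds because $\sigma$ has a smooth positive density.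
\end{proof}

\subsection{The projection $T_N$ and its kernel}

For $\lambda\in\Omega$ let $P_\lambda=P_{q_\lambda}$ on $L^2(Z)$. Define the orthogonal projection $T_N$ on $L^2(N)$ by
\[
(T_NF)^\lambda=\mathbf 1_\Omega(\lambda)\,P_\lambda F^\lambda,\qquad F^\lambda(\zeta)=\int_VF(x,\zeta)\,e^{-i(\lambda|x)}\,dx ,
\]
and let $T_N^\varepsilon$ be defined in the same way with the extra factor $e^{-\varepsilon(\lambda|e)}$. This spectral definition suits the comparison with the model. For the comparison with $S_{\mathcal D}$, and to see the symmetries, we need the kernel. Put $\nu=n/r=b+n_1/r$.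

\begin{lemma}\label{lem:Tkernel}
If $\mathbf z\in\mathcal S$ and $\mathbf z'\in\mathcal S\cup\Sigma$ then $R(\mathbf z,\mathbf z')\in\Omega+iV$. There is $c_0>0$ such that for $F\in C_c^\infty(N)$
\begin{equation}\label{eq:Tkernel}
T_N^\varepsilon F(\mathbf x)=c_0\int_N\Delta\big(R(\mathbf x+i\varepsilon e,\mathbf x')\big)^{-\nu}F(\mathbf x')\,d\mathbf x',\qquad T_N^\varepsilon F\to T_NF\ \text{ in }L^2(N)\ \text{ as }\varepsilon\to0 .
\end{equation}
The operator $T_N$ commutes with left translations and with $F\mapsto F\circ\delta_\rho$.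
\end{lemma}

\begin{proof}
Expanding $\Phi(\zeta-\zeta',\zeta-\zeta')$ gives
\[
\operatorname{Re}R(\mathbf z,\mathbf z')=\tfrac12R(\mathbf z,\mathbf z)+\tfrac12R(\mathbf z',\mathbf z')+\tfrac12\Phi(\zeta-\zeta',\zeta-\zeta')\in\Omega+\overline\Omega+\overline\Omega\subset\Omega .
\]
Next, the Gamma integral of the cone: for $y\in\Omega$ the substitution $\lambda=U_{y^{-1/2}}\lambda'$ has $(\lambda|y)=(\lambda'|e)$, $\Delta(\lambda)=\Delta(y)^{-1}\Delta(\lambda')$ and Jacobian $\Delta(y)^{-n_1/r}$, so
\begin{equation}\label{eq:gamma}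
\int_\Omega e^{-(\lambda|y)}\Delta(\lambda)^b\,d\lambda=\Gamma_0\,\Delta(y)^{-\nu},\qquad\Gamma_0=\int_\Omega e^{-(\lambda|e)}\Delta(\lambda)^b\,d\lambda .
\end{equation}
Here $0<\Gamma_0<\infty$ because $(\lambda|e)\ge c|\lambda|$ on $\overline\Omega$. Both sides of \eqref{eq:gamma} are holomorphic in $y\in\Omega+iV$, so the identity holds there. For $\mathbf x=(x,\zeta)$, $\mathbf x'=(x',\zeta')$, Lemma~\ref{lem:phi}(iii) gives
\[
-2\big(\lambda\,\big|\,R(\mathbf x+i\varepsilon e,\mathbf x')\big)=i(\lambda|x-x')-\varepsilon(\lambda|e)-q_\lambda(\zeta)-q_\lambda(\zeta')+2q_\lambda(\zeta,\zeta').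
\]
With \eqref{eq:fock}, $\det q_\lambda=\Delta(\lambda)^b$ and \eqref{eq:gamma},
\[
(2\pi)^{-n_1}\int_\Omega e^{i(\lambda|x-x')-\varepsilon(\lambda|e)}P_\lambda(\zeta,\zeta')\,d\lambda=c_0\,\Delta\big(R(\mathbf x+i\varepsilon e,\mathbf x')\big)^{-\nu},\qquad c_0>0 .
\]
Since $|P_\lambda(\zeta,\zeta')|\le C\Delta(\lambda)^b$, Fubini's theorem applies and gives the formula in \eqref{eq:Tkernel}; the convergence follows from Plancherel's theorem and dominated convergence in $\lambda$. As $\mathbf x_0(\mathbf x+i\varepsilon e)=\mathbf x_0\mathbf x+i\varepsilon e$ and $R$ is $N$-invariant, $T_N^\varepsilon$ commutes with left translations. The substitution $\mathbf x''=\delta_\rho\mathbf x'$ gives $T_N^\varepsilon(F\circ\delta_\rho)=\rho^{-2n+2r\nu}(T_N^{\rho^2\varepsilon}F)\circ\delta_\rho$, and $r\nu=n$. Let $\varepsilon\to0$ and use density of $C_c^\infty(N)$.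
\end{proof}

\section{From the model to the group $N$}\label{sec:toN}

\subsection{Freezing the remaining frequencies}

The model operator sees only the slice $\alpha=1/\eta$ of the span of $e-c_2,c_{12},c_2$, a null set of frequencies. To place the spectrum of a test function near this slice we spread the function over a long distance $M$ in the dual directions and let $M\to\infty$. In the variable $\zeta_3$ the form \eqref{eq:slice} does not depend on $(\beta,\tau)$, so the same localization to $|\zeta_3|\le\sqrt\eta$ serves all strips and no theta function is needed.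

The vectors $e-c_2$, $c_{12}$, $c_2$ are eigenvectors of the symmetric operator $x\mapsto c_2\circ x$ for the eigenvalues $0,\frac12,1$, hence orthogonal. For $x\in V$ put $x_1=(e-c_2|x)$, $y=(c_{12}|x)$, $t=(c_2|x)$, let $x_\perp$ be the component of $x$ orthogonal to the three vectors, and let $x_*=(x_1,x_\perp)\in\mathbb R^m$, $m=n_1-2\ge1$. Then $dx=J\,dx_*\,dy\,dt$ with a constant $J>0$, and for $\lambda=\alpha(e-c_2)+\beta c_{12}+\tau c_2+\lambda_\perp$
\[
(\lambda|x)=\alpha x_1+\beta y+\tau t+(\lambda_\perp|x_\perp).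
\]
With $\mathcal B_0$ from Proposition~\ref{prop:model}, define for $M\ge1$ and $0<\eta\le1$ the box
\[
\mathcal B_{M,\eta}=\{|x_*|\le M,\ (y,t,\zeta_1,\zeta_2)\in\mathcal B_0,\ |\zeta_3|\le\sqrt\eta\}\subset N,\qquad|\mathcal B_{M,\eta}|=c_2M^m\eta^{b(r-2)} .
\]
If $r=2$, all factors and conditions involving $\zeta_3$ are omitted.

\begin{proposition}\label{prop:box}
There are $c,C>0$ such that for each $k$ there are $\eta\in(0,1]$, $M\ge1$, $F\in C_c^\infty(N)$ with $|F|\le1$, and a measurable set $E$, with $E$ and $\operatorname{supp}F$ contained in $\mathcal B=\mathcal B_{M,\eta}$, such that $|E|\le\frac Ck|\mathcal B|$ and $\int_E|T_NF|^2\ge c|\mathcal B|$. Moreover $|\mathcal B\mathcal B^{-1}|\le C|\mathcal B|$.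
\end{proposition}

\begin{proof}
Take $\eta,f,\mathcal E$ from Proposition~\ref{prop:model} with $(v,\omega)=(\zeta_1,\zeta_2)$. Fix nonzero $\chi_0\in C_c^\infty(\mathbb R^m)$ and $\chi_3\in C_c^\infty(\mathbb C^{b(r-2)})$ with values in $[0,1]$ and supports in the unit balls. Let $\chi_3^\eta=\chi_3(\cdot/\sqrt\eta)$, let $P_3^\eta$ be the Fock projection for $\eta^{-1}|\zeta_3|^2$, and put
\[
F_M=e^{ix_1/\eta}\chi_0(x_*/M)\,f\,\chi_3^\eta,\qquad G_M=e^{ix_1/\eta}\chi_0(x_*/M)\,(T_\eta f)\,P_3^\eta\chi_3^\eta .
\]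
Write $\alpha=1/\eta+\alpha'/M$, $\lambda_\perp=\lambda'/M$ and $\lambda_\infty=\eta^{-1}(e-c_2)+\beta c_{12}+\tau c_2$. Then $F_M^\lambda=JM^m\widehat{\chi_0}(\alpha',\lambda')\,f^{\beta,\tau}\otimes\chi_3^\eta$. By \eqref{eq:slice} and (F1), $P_{\lambda_\infty}=P_{q^\eta_{\beta,\tau}}\otimes P_3^\eta$ when $\tau>\eta\beta^2$, so $G_M^\lambda=JM^m\widehat{\chi_0}(\alpha',\lambda')\,\mathbf 1_{\tau>\eta\beta^2}P_{\lambda_\infty}(f^{\beta,\tau}\otimes\chi_3^\eta)$. Plancherel's theorem and $d\alpha\,d\lambda_\perp=M^{-m}d\alpha'\,d\lambda'$ show that $M^{-m}\|T_NF_M-G_M\|_2^2$ is a constant times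
\[
\int|\widehat{\chi_0}(\alpha',\lambda')|^2\,\big\|\big(\mathbf 1_\Omega(\lambda)P_\lambda-\mathbf 1_{\tau>\eta\beta^2}P_{\lambda_\infty}\big)(f^{\beta,\tau}\otimes\chi_3^\eta)\big\|_2^2\;d\alpha'\,d\lambda'\,d\beta\,d\tau .
\]
Fix $\alpha',\lambda',\beta,\tau$ and let $M\to\infty$, so that $\lambda\to\lambda_\infty$. If $\tau>\eta\beta^2$, then $\lambda_\infty$ lies in the open set $\Omega$ by Lemma~\ref{lem:slice}(iii), and the integrand tends to zero by (F3). If $\tau<\eta\beta^2$, then $\lambda_\infty\notin\overline\Omega$ and the integrand vanishes for large $M$. The remaining case is a null set. The integrand is at most $4|\widehat{\chi_0}|^2\|f^{\beta,\tau}\|_2^2\|\chi_3^\eta\|_2^2$, which is integrable. Hence $M^{-m}\|T_NF_M-G_M\|_2^2\to0$.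

Let $E=\{|x_*|\le M,\ (y,t,\zeta_1,\zeta_2)\in\mathcal E,\ |\zeta_3|\le\sqrt\eta\}$; then $|E|=|\mathcal B|\,|\mathcal E|/|\mathcal B_0|\le\frac Ck|\mathcal B|$. By (F2), $P_3^\eta\chi_3^\eta=(P_3^1\chi_3)(\cdot/\sqrt\eta)$. The function $P_3^1\chi_3$ is continuous, and its value at $0$ is a positive multiple of $\int e^{-|\zeta_3|^2}\chi_3>0$, so $\kappa_3=\int_{|\zeta_3|\le1}|P_3^1\chi_3|^2>0$. Therefore
\[
M^{-m}\int_E|G_M|^2=J\int\chi_0^2\cdot\int_{\mathcal E}|T_\eta f|^2\cdot\kappa_3\,\eta^{b(r-2)}\ge c\,\eta^{b(r-2)} ,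
\]
and for large $M$ we get $\int_E|T_NF_M|^2\ge\frac c2M^m\eta^{b(r-2)}=\frac c{2c_2}|\mathcal B|$. Take $F=F_M$.

Finally, $(x,\zeta)(x',\zeta')^{-1}=(x-x'+2\operatorname{Im}\Phi(\zeta',\zeta),\zeta-\zeta')$ by \eqref{eq:grouplaw}, and $|\zeta|,|\zeta'|\le C$ on $\mathcal B$. So the compact set $\mathcal B\mathcal B^{-1}$ lies in $\{|x_*|\le2M+C,\ |(y,t)|\le C,\ |(\zeta_1,\zeta_2)|\le2C_1,\ |\zeta_3|\le2\sqrt\eta\}$, which has measure at most $C|\mathcal B|$ because $M\ge1$.
\end{proof}

\subsection{Packing shrunken boxes}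

Fix a compact neighborhood $Q_0$ of $0$ in $N$. On $Q_0$ the passage to $\partial_0\mathcal D$ will cost only constant factors, so the counterexample must be moved into $Q_0$. A dilation does this, but it leaves a function supported in a set of tiny volume $\mathsf v=\rho^{2n}|\mathcal B|$. That would suffice against an $L^p\to L^p$ bound, because $\mathsf v$ cancels from $c\,\mathsf v\le(C\mathsf v/k)^{1-2/p}\,C'^2\,\mathsf v^{2/p}$. Against an $L^\infty\to L^q$ bound it does not cancel. We therefore fill a fixed proportion of $Q_0$ with translates of the shrunken box; the bound on $|\mathcal B\mathcal B^{-1}|$ makes this possible although the box is very eccentric.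

\begin{proposition}\label{prop:packed}
There are $c,C>0$ such that for each $k$ there are $F_0\in C_c^\infty(N)$ with support in $\operatorname{int}Q_0$ and $|F_0|\le1$, and a measurable $E_0\subset Q_0$ with $|E_0|\le C/k$ and $\int_{E_0}|T_NF_0|^2\ge c$.
\end{proposition}

\begin{proof}
Fix a compact neighborhood $Q_1$ of $0$ with $Q_1Q_1\subset\operatorname{int}Q_0$. Take $F,E,\mathcal B$ from Proposition~\ref{prop:box} and $\rho>0$ with $\delta_\rho\mathcal B\subset Q_1$. If $\mathbf x_1,\dots,\mathbf x_L\in Q_1$ and the sets $\mathbf x_i\delta_\rho\mathcal B\subset\operatorname{int}Q_0$ are pairwise disjoint, then $L\rho^{2n}|\mathcal B|\le|Q_0|$; take such a family with $L$ maximal. Every $\mathbf x\in Q_1$ has $\mathbf x\delta_\rho\mathcal B\cap\mathbf x_i\delta_\rho\mathcal B\ne\emptyset$ for some $i$, that is, $\mathbf x\in\mathbf x_i\delta_\rho(\mathcal B\mathcal B^{-1})$. Hence $|Q_1|\le L\rho^{2n}|\mathcal B\mathcal B^{-1}|\le CL\rho^{2n}|\mathcal B|$. Put $F_i(\mathbf x)=F(\delta_\rho^{-1}(\mathbf x_i^{-1}\mathbf x))$,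 $E_i=\mathbf x_i\delta_\rho E$ and $E_0=\bigcup_iE_i$. Then $|E_0|\le L\rho^{2n}\frac Ck|\mathcal B|\le\frac Ck|Q_0|$. By Lemma~\ref{lem:Tkernel}, $T_NF_i(\mathbf x)=(T_NF)(\delta_\rho^{-1}(\mathbf x_i^{-1}\mathbf x))$, so
\[
\sum_i\int_{E_0}|T_NF_i|^2\ge\sum_i\int_{E_i}|T_NF_i|^2=L\rho^{2n}\int_E|T_NF|^2\ge cL\rho^{2n}|\mathcal B|\ge c'|Q_1| .
\]
By \eqref{eq:signs} in $L^2(E_0)$, some $F_0=\sum_i\pm F_i$ has $\int_{E_0}|T_NF_0|^2\ge c'|Q_1|$, and $|F_0|\le1$ since the supports are disjoint.
\end{proof}

\section{From the group $N$ to the Shilov boundary}\label{sec:transfer}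

Two things remain: to match the kernel $S_{\mathcal D}$ with the kernel in \eqref{eq:Tkernel}, and to match the boundary limits. The projection $\mathbb S_{\mathcal D}$ is a limit along the rays $t\xi$, while $T_N$ is a limit along the curves $\gamma(\mathbf x+i\varepsilon e)$. For smooth data the Szeg\H{o} integral is continuous up to the boundary, and the path of approach does not matter.

\subsection{Polynomials and smooth data}

Let $\mathcal P_l$ be the space of homogeneous polynomials of degree $l$ on $\mathbb C^n$. By the maximum principle for $\partial_0\mathcal D$, restriction to $\partial_0\mathcal D$ is injective, and we regard $\mathcal P_l$ as a subspace of $L^2(\sigma)$.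

\begin{lemma}\label{lem:poly}
The spaces $\mathcal P_l$ are mutually orthogonal in $L^2(\sigma)$, their Hilbert sum is the space of boundary values of $H^2(\mathcal D)$, and
\begin{equation}\label{eq:supbound}
\sup_{\overline{\mathcal D}}|\varphi|\le C(1+l)^{n/2}\|\varphi\|_2\qquad(\varphi\in\mathcal P_l).
\end{equation}
\end{lemma}

\begin{proof}
Orthogonality follows from the invariance of $\sigma$ under rotations. Let $\varphi^{(1)},\varphi^{(2)},\dots$ be an orthonormal basis of $\mathcal P_l$. Since $K$ acts linearly, it acts unitarily on $\mathcal P_l$, so $\sum_j|\varphi^{(j)}(\xi)|^2$ is $K$-invariant, hence constant on $\partial_0\mathcal D$, with value $\dim\mathcal P_l/\sigma(\partial_0\mathcal D)$. The Cauchy--Schwarz inequality, $\dim\mathcal P_l\le(1+l)^n$ and the maximum principle give \eqref{eq:supbound}. If $f\in H^2(\mathcal D)$ has the homogeneous expansion $\sum f_l$, which converges uniformly on compact subsets, then $\|f(t\,\cdot)\|_2^2=\sum t^{2l}\|f_l\|_2^2$; so $\sum\|f_l\|_2^2<\infty$ and the boundary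 value is $\sum f_l$. Conversely, if $\varphi_l\in\mathcal P_l$ and $\sum\|\varphi_l\|_2^2<\infty$, then $\sup_{t\overline{\mathcal D}}|\varphi_l|\le Ct^l(1+l)^{n/2}\|\varphi_l\|_2$, so $\sum\varphi_l$ converges locally uniformly to a function in $H^2(\mathcal D)$ with boundary value $\sum\varphi_l$.
\end{proof}

The proof used only that the domain is circular and convex and that a group of linear automorphisms preserving $\sigma$ acts transitively on the Shilov boundary.

We quote the kernels. The \emph{generic norm} $h(z,w)$ is the polynomial in $(z,\bar w)$ with $h(z,z)=\prod_j(1-s_j^2)$ for $z=\sum s_je_j$; for $\mathcal D_{r,b}$ it is $\det(I-zw^*)$. Let $\nu_B=(n+n_1)/r$, the genus of $\mathcal D$, an integer. Then $S_{\mathcal D}(z,\xi)=c\,h(z,\xi)^{-\nu}$ and the Bergman kernel of $\mathcal D$ is $c\,h^{-\nu_B}$ \cite{FK90}, and the Bergman kernel of $\mathcal S$ is $c\,\Delta(R(\mathbf z,\mathbf z'))^{-\nu_B}$ \cite{Gin}, with nonzero constants. The power $h^{-\nu}$ is understood as follows. Since $h(z,z)$ is real and rotation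 invariant, polarization gives $h(w,z)=\overline{h(z,w)}$ and shows that $h$ is a sum of terms of equal degree in $z$ and $\bar w$. So $h(0,\cdot)=1$ and $h(tz,w)=h(z,tw)$ for real $t$. The Bergman kernel is finite, so $h\ne0$ on $\mathcal D\times\mathcal D$. If $z\in\mathcal D$ and $w\in\overline{\mathcal D}$, write $z=tz'$ with $z'\in\mathcal D$, $0<t<1$; then $tw\in\mathcal D$ and $h(z,w)=h(z',tw)\ne0$. On the convex set $\mathcal D\times\overline{\mathcal D}$ we take the continuous branch of $\log h$ with $\log h(0,\cdot)=0$.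

\begin{lemma}\label{lem:smooth}
If $f\in C^\infty(\partial_0\mathcal D)$, the function $\varphi(z)=\int S_{\mathcal D}(z,\xi)f(\xi)\,d\sigma(\xi)$ on $\mathcal D$ extends continuously to $\overline{\mathcal D}$, and its restriction to $\partial_0\mathcal D$ is $\mathbb S_{\mathcal D}f$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:poly}, $\mathbb S_{\mathcal D}f=\sum_l\varphi_l$ with $\varphi_l$ the orthogonal projection of $f$ on $\mathcal P_l$. Let $f_l(\xi)=\frac1{2\pi}\int_0^{2\pi}f(e^{i\vartheta}\xi)e^{-il\vartheta}d\vartheta$. Rotation invariance of $\sigma$ gives $\int f\bar\psi\,d\sigma=\int f_l\bar\psi\,d\sigma$ for $\psi\in\mathcal P_l$, so $\|\varphi_l\|_2\le\|f_l\|_2$. Integrating by parts in $\vartheta$ shows that $\|f_l\|_\infty$ decays faster than every power of $l$. By \eqref{eq:supbound}, $\sum\varphi_l$ converges uniformly on $\overline{\mathcal D}$ to a continuous function, holomorphic in $\mathcal D$, with restriction $\mathbb S_{\mathcal D}f$. For $z\in\mathcal D$ the function $w\mapsto\overline{c\,h(z,w)^{-\nu}}$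 is holomorphic on $\mathcal D$ and continuous on $\overline{\mathcal D}$, so $\overline{S_{\mathcal D}(z,\cdot)}$ is the boundary value of an $H^2$ function and is orthogonal to $f-\mathbb S_{\mathcal D}f$. Hence $\varphi(z)=\int S_{\mathcal D}(z,\cdot)\,\mathbb S_{\mathcal D}f\,d\sigma=\sum_l\varphi_l(z)$ by the reproducing formula.
\end{proof}

\subsection{Comparison of the kernels}

Bergman kernels transform under every biholomorphic map, and the two kernels that we want to compare are the same power $\nu/\nu_B$ of the two Bergman kernels. Let $J_\gamma$ be the complex Jacobian determinant of $\gamma$; it does not vanish on the convex set $\mathcal U$, so it has a holomorphic logarithm there. Put $j=\exp(\frac\nu{\nu_B}\log J_\gamma)$. The transformation rule reads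
\[
h(\gamma\mathbf z,\gamma\mathbf z')^{-\nu_B}J_\gamma(\mathbf z)\overline{J_\gamma(\mathbf z')}=C\,\Delta(R(\mathbf z,\mathbf z'))^{-\nu_B}\qquad\text{on }\mathcal S\times\mathcal S .
\]
So the continuous function $-\nu_B\log h(\gamma\mathbf z,\gamma\mathbf z')+\log J_\gamma(\mathbf z)+\overline{\log J_\gamma(\mathbf z')}+\nu_B\log\Delta(R(\mathbf z,\mathbf z'))$ takes values in a translate of $2\pi i\mathbb Z$ on the connected set $\mathcal S\times\mathcal S$, and it is constant. Multiply by $\nu/\nu_B$ and exponentiate. Both sides of the result are continuous in $\mathbf z'\in\mathcal S\cup\Sigma$, by Lemma~\ref{lem:Tkernel} and the remarks on $h$, so with a constant $c_3\ne0$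
\begin{equation}\label{eq:compare}
S_{\mathcal D}(\gamma\mathbf z,\gamma\mathbf z')=c_3\,j(\mathbf z)^{-1}\,\overline{j(\mathbf z')}^{\,-1}\,\Delta(R(\mathbf z,\mathbf z'))^{-\nu}\qquad(\mathbf z\in\mathcal S,\ \mathbf z'\in\mathcal S\cup\Sigma).
\end{equation}

\begin{lemma}\label{lem:transfer}
Let $F\in C_c^\infty(N)$ have support in $\operatorname{int}Q_0$, and define $f$ on $\partial_0\mathcal D$ by $f(\gamma(\mathbf x))=\overline{j(\mathbf x)}\,w(\mathbf x)^{-1}F(\mathbf x)$ for $\mathbf x\in Q_0$ and $f=0$ elsewhere. Then $f\in C^\infty(\partial_0\mathcal D)$, $\|f\|_\infty\le C\|F\|_\infty$, and for measurable $E\subset Q_0$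
\[
\sigma(\gamma(E))\le C|E|,\qquad\int_{\gamma(E)}|\mathbb S_{\mathcal D}f|^2\,d\sigma\ge c\int_E|T_NF|^2\,d\mathbf x .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:chart}, $f$ is smooth on the open set $\gamma(\operatorname{int}Q_0)$ and vanishes outside a compact subset of it, so it is smooth. The functions $|j|$ and $w$ are bounded above and below on $Q_0$, which gives the bounds on $f$ and $\sigma(\gamma(E))$. Let $\varphi$ be as in Lemma~\ref{lem:smooth}. The factors in the definition of $f$ cancel $w$ and $\overline{j}^{\,-1}$, so \eqref{eq:compare} and \eqref{eq:Tkernel} give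
\[
\varphi\big(\gamma(\mathbf x+i\varepsilon e)\big)=\frac{c_3}{c_0}\,j(\mathbf x+i\varepsilon e)^{-1}\,T_N^\varepsilon F(\mathbf x).
\]
Let $\varepsilon\to0$. The left side tends to $(\mathbb S_{\mathcal D}f)(\gamma(\mathbf x))$ uniformly on $Q_0$, since $\varphi$ is uniformly continuous on $\overline{\mathcal D}$. The right side tends to $\frac{c_3}{c_0}j^{-1}T_NF$ in $L^2(Q_0)$. So $(\mathbb S_{\mathcal D}f)\circ\gamma=\frac{c_3}{c_0}j^{-1}T_NF$ almost everywhere on $Q_0$, and $\int_{\gamma(E)}|\mathbb S_{\mathcal D}f|^2d\sigma=|c_3/c_0|^2\int_E|j|^{-2}|T_NF|^2w\,d\mathbf x$.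
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) Apply Lemma~\ref{lem:transfer} to $F_0$ and $E_0$ from Proposition~\ref{prop:packed}, put $E=\gamma(E_0)$, and divide $f$ by the constant that bounds it.

(2) If $q\le2\le p$, then $\|\mathbb S_{\mathcal D}f\|_q\le C\|\mathbb S_{\mathcal D}f\|_2\le C\|f\|_2\le C\|f\|_p$ because $\sigma$ is finite. Conversely, suppose that the estimate holds for $(p,q)$. If $q>2$, take $f,E$ from (1); then $\|f\|_p\le C$, and H\"older's inequality gives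
\[
c\le\sigma(E)^{1-2/q}\,\|\mathbb S_{\mathcal D}f\|_q^2\le CC'^2k^{-(1-2/q)}\qquad\text{for all }k,
\]
which is false. So $q\le2$ whenever an estimate holds. If $p<2$, then for $f,g\in C^\infty(\partial_0\mathcal D)$ selfadjointness gives
\[
\Big|\int f\,\overline{\mathbb S_{\mathcal D}g}\,d\sigma\Big|=\Big|\int\mathbb S_{\mathcal D}f\,\bar g\,d\sigma\Big|\le C'\|f\|_p\|g\|_{q'} .
\]
The function $\mathbb S_{\mathcal D}g$ is continuous by Lemma~\ref{lem:smooth}, and $C^\infty(\partial_0\mathcal D)$ is dense in $L^p$, so $\|\mathbb S_{\mathcal D}g\|_{p'}\le C'\|g\|_{q'}$. This is an estimate with target exponent $p'>2$, already excluded.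

(3) Suppose that the estimate holds, take $f,E$ from (1), and put $u=|\mathbb S_{\mathcal D}f|/(2C')$. Since $\|\mathbb S_{\mathcal D}f\|_{L^\Psi}<2C'$ and $\Psi$ is nondecreasing, $\int\Psi(u)\,d\sigma\le1$. For large $R_1$, split $E$ according to $u<R_1$ or $u\ge R_1$:
\[
\frac c{4C'^2}\le\int_Eu^2\,d\sigma\le R_1^2\,\sigma(E)+\sup_{t\ge R_1}\frac{t^2}{\Psi(t)}\le\frac{CR_1^2}k+\sup_{t\ge R_1}\frac{t^2}{\Psi(t)} .
\]
Choosing first $R_1$ and then $k$ large makes the right side arbitrarily small, a contradiction.
\end{proof}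

\begin{proof}[Proof of Theorem~\ref{thm:main}]
An orthogonal projection is bounded on $L^2$. If $\mathbb S_{\mathcal D}$ is bounded on $L^p$, the estimate holds on $C^\infty(\partial_0\mathcal D)\subset L^2\cap L^p$, and Theorem~\ref{thm:sharp}(2) with $q=p$ gives $p\le2\le p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:product}]
The Shilov boundary of the product is $\prod\partial_0\mathcal D_i$. The product of the stability groups $K_i$ fixes the origin and acts transitively on it, so $\sigma$ is a constant multiple of $\bigotimes\sigma_i$. By the remark after Lemma~\ref{lem:poly}, the boundary values of $H^2(\mathcal D)$, and those of each $H^2(\mathcal D_i)$, form the closed span of the polynomials. A polynomial on the product is a sum of products of polynomials on the factors, so $\mathbb S_{\mathcal D}=\bigotimes\mathbb S_{\mathcal D_i}$ is the composition of the operators $\mathbb S_{\mathcal D_i}$ acting in the $i$-th variable alone.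

Let all factors have rank one. If $f\in L^2\cap L^p(\sigma)$, almost every slice of $f$ in the $i$-th variable lies in $L^2\cap L^p(\sigma_i)$. Applying (a) to the slices and integrating the $p$-th powers in the other variables shows that the $i$-th operator maps $L^2\cap L^p$ to itself with an $L^p$ bound; so does the composition. Conversely, let $\mathcal D_1$, say, have rank greater than one, and let $\mathbb S_{\mathcal D}$ be bounded on $L^p$. Constants are polynomials, so $\mathbb S_{\mathcal D}(f_1\otimes1)=\mathbb S_{\mathcal D_1}f_1\otimes1$, and $\mathbb S_{\mathcal D_1}$ is bounded on $L^p(\sigma_1)$. As $p\ne2$, this contradicts Theorem~\ref{thm:main} if $\mathcal D_1$ is not of tube type and (b) if it is.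
\end{proof}

\begin{remark}[The role of the hypotheses]\label{rem:hyp}
Irreducibility and $r\ge2$ were used to produce the element $c_{12}$ in \eqref{eq:c12}. It supplies the frequency $\beta$, hence the curved boundary $\tau=\eta\beta^2$ and the continuum of directions $s$. For a ball the cone is a half-line, and for a product of balls it is an orthant with flat faces; in both cases the projection is bounded for $1<p<\infty$, by (a) and Theorem~\ref{thm:product}. The hypothesis $Z\ne0$ was not used to gain anything; it is what makes Section~\ref{sec:model} necessary. The proofs of Theorems~\ref{thm:main} and~\ref{thm:sharp} also work for irreducible domains of tube type and rank greater than one: take $b=0$, $Z=\{0\}$ and $N=V$, omit all integrals over $Z$ so that $T_N$ is the multiplier $\mathbf 1_\Omega$, note that the proof of Lemma~\ref{lem:slice}(iii) does not involve $Z$, and use Proposition~\ref{prop:plane} with $\mathcal E=E_k$ in place of Proposition~\ref{prop:model}.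
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Estimates for the Bergman and Szeg\"o projections in two symmetric domains of $\mathbb{C}^{n}$},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 108756}.

\bibitem{FK90}
Faraut and Kor\'anyi, J. Funct. Anal. \textbf{88} (1990).

\bibitem{FKbook}
Faraut and Kor\'anyi, \emph{Analysis on Symmetric Cones}.

\bibitem{Gin}
Gindikin, Russian Math. Surveys \textbf{19} (1964).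

\bibitem{KW}
Kor\'anyi and Wolf, Ann. of Math. \textbf{81} (1965).

\bibitem{Loos}
Loos, \emph{Bounded symmetric domains and Jordan pairs}.

\end{thebibliography}
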